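# Zero forcing and maximum nullity for bipartite graphs with one side of degree at most two

## A spider with three legs

Take a center $c$ and three legs $c - x_i - y_i$ for $i=1,2,3$. This tree has seven vertices and six edges. Put unknowns on the vertices and consider a symmetric $7\times 7$ matrix $A=[a_{uw}]$ over a field $F$ such that, for $u\ne w$, the entry $a_{uw}$ is nonzero exactly when $uw$ is an edge. The diagonal entries may be anything. How large can the nullity of $A$ be?

First, a bound from above. Let $v\in\ker A$ and suppose $v_{y_1}=v_{y_2}=0$. Row $y_1$ of $Av=0$ reads $a_{y_1y_1}v_{y_1}+a_{y_1x_1}v_{x_1}=0$, so $v_{x_1}=0$. In the same way row $y_2$ gives $v_{x_2}=0$. In row $x_1$ the only coordinate not yet known to vanish is $v_c$, so $v_c=0$. In row $c$ only $v_{x_3}$ is left, so $v_{x_3}=0$, and then row $x_3$ gives $v_{y_3}=0$. Two coordinates therefore control the whole kernel vector, and the nullity is at most $2$.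

Now try to reach $2$. The graph is bipartite, with sides $\{x_1,x_2,x_3\}$ and $\{c,y_1,y_2,y_3\}$, so a natural first choice is to make the diagonal zero. Then row $y_i$ says $v_{x_i}=0$, and row $x_i$ says that $v_{y_i}$ is a fixed multiple of $v_c$. The only free unknown is $v_c$, and the nullity is $1$ whatever the nonzero entries are. Zero diagonal is not good enough.

Next put $1$ on every edge and $1$ in the diagonal positions of $x_i$ and $y_i$, with $a_{cc}=0$. The equations become
$$v_{y_i}+v_{x_i}=0,\qquad v_{y_i}+v_{x_i}+v_c=0\quad(i=1,2,3),\qquad v_{x_1}+v_{x_2}+v_{x_3}=0 .$$
So $v_c=0$, $v_{y_i}=-v_{x_i}$, and $v_{x_1},v_{x_2},v_{x_3}$ are subject to the single condition that they sum to zero. The nullity is $2$, over every field, with one and the same matrix.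

The bound from above used only the combinatorics of the graph: a set of two vertices from which we could propagate. The bound from below used a matrix whose diagonal had to be chosen with care. The two met. The rest of these notes asks for which graphs this must happen.

## Maximum nullity, zero forcing, and the family $\mathcal K$

All graphs are finite, simple and undirected, unless the word "multigraph" is used. Let $F$ be a field.

**Definition (maximum nullity).** For a graph $G$ on $\{1,\dots,n\}$, let $\mathcal S(F,G)$ be the set of symmetric $n\times n$ matrices $A=[a_{ij}]$ over $F$ such that, for $i\ne j$, $a_{ij}\neq0$ if and only if $ij$ is an edge; the diagonal is unrestricted. Put $M(F,G)=\max\{\operatorname{null}A: A\in\mathcal S(F,G)\}$.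

**Definition (zero forcing).** Color some vertices black and the others white. If a black vertex $u$ has exactly one white neighbor $w$, then $w$ is colored black; we say that $u$ forces $w$ and write $u\to w$. A set $S$ is a zero forcing set if, starting with exactly $S$ black, repeated forces blacken every vertex. The zero forcing number $Z(G)$ is the minimum size of a zero forcing set.

In the spider, $\{y_1,y_2\}$ is a zero forcing set through $y_1\to x_1$, $y_2\to x_2$, $x_1\to c$, $c\to x_3$, $x_3\to y_3$. A single vertex is never enough: $c$ or $x_i$ alone has at least two white neighbors, and $y_i$ alone reaches $x_i$ and $c$ and stops there. So $Z=2$, and $M(F,G)=2=Z(G)$ by the previous section.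

We need three basic facts.

**Monotonicity.** Extra black vertices do no harm. Suppose a list of forces is valid from $S$, and $S\subseteq S'$. Run the same list from $S'$. When $u\to w$ comes up, all vertices that were black in the original run are black now. Hence either $w$ is already black and we skip the force, or $w$ is the only white neighbor of $u$. So everything blackened from $S$ is blackened from $S'$.

**Additivity.** Both $M(F,\cdot)$ and $Z(\cdot)$ are additive over connected components. A matrix in $\mathcal S(F,G)$ is block diagonal with one independently chosen block per component. A force happens inside a component, so a set is zero forcing for $G$ exactly when its trace on each component is zero forcing there.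

**The inequality $M(F,G)\le Z(G)$.** This is standard (AIM Minimum Rank – Special Graphs Work Group, *Linear Algebra Appl.* 428 (2008)), and its proof is the spider computation. Let $S$ be a zero forcing set and suppose $\operatorname{null}A>|S|$. Vanishing on $S$ imposes $|S|$ linear conditions on $\ker A$, so some $0\ne v\in\ker A$ vanishes on $S$. If $v$ vanishes on all black vertices and $u$ is black with unique white neighbor $w$, then row $u$ of $Av=0$ reads $a_{uw}v_w=0$, so $v_w=0$. Inductively $v=0$, a contradiction.

**Definition (the family $\mathcal K$).** $\mathcal K$ consists of the bipartite graphs $G$ that have a bipartition $V(G)=X\cup Y$ with $\deg x\le2$ for all $x\in X$.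

The spider is in $\mathcal K$. More generally, subdividing every edge of a graph exactly once gives a complete subdivision graph, which lies in $\mathcal K$: take for $X$ the subdividing vertices. Conjecture 2.5 of the paper "Zero Forcing Number, Maximum Nullity, And Path Cover Number Of Subdivided Graphs" says that $M(F,G)=Z(G)$ whenever $G\in\mathcal K$. We shall prove this, for every field $F$, with an explicit formula for the common value.

## Degree-two vertices as edges of a multigraph

By additivity we may treat one component at a time, since each component of a graph in $\mathcal K$ inherits a bipartition of the required kind. So let $G\in\mathcal K$ be connected with bipartition $X\cup Y$. If some $x\in X$ has degree $0$, then $G=K_1$ and $M=Z=1$. From now on every $x\in X$ has degree $1$ or $2$; then $Y\neq\emptyset$.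

A vertex $x$ of degree $2$ is an edge in disguise: it joins its two distinct neighbors in $Y$. A vertex of degree $1$ is an edge with only one end, and we supply the other end artificially.

**Definition (the multigraph $\Gamma$).** Regard each $x\in X$ of degree $2$ as an edge joining its two neighbors. If $X$ has vertices of degree $1$, add a new vertex $\infty$ and regard each such $x$, with neighbor $y$, as an edge $y\infty$. In Case 1, where $X$ has a vertex of degree $1$, $\Gamma$ has vertex set $Y\cup\{\infty\}$ and edge set $X$. In Case 2, where it has none, $\Gamma$ has vertex set $Y$ and edge set $X$.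

$\Gamma$ has no loops, but parallel edges may occur. It is connected: a path in $G$ between two vertices of $Y$ passes only through vertices of $X$ of degree $2$, so it is a path in $\Gamma$, and in Case 1 the vertex $\infty$ is attached by at least one edge.

Recall that a bridge is an edge whose deletion disconnects a connected multigraph, and that an edge is a non-bridge exactly when it lies on a cycle. Two parallel edges count as a cycle of length $2$.

**Definition (nodes, the tree $T$, leaves).** Delete all bridges of $\Gamma$. The connected pieces that remain are the nodes. Contracting every node to a point turns $\Gamma$ into $T$, whose edges are the bridges of $\Gamma$. A leaf is a node of degree exactly $1$ in $T$.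

The nodes are bridgeless. Indeed, a non-bridge of $\Gamma$ lies on a cycle, no edge of that cycle is a bridge, so the cycle survives the deletion. And $T$ is a tree: it is connected, and deleting any of its edges disconnects it. A single node has degree $0$ in $T$ and is not a leaf.

**Definition (the number $\ell$).**
$$\ell=\begin{cases}\text{the number of leaves of }T\text{ not containing }\infty&\text{in Case 1},\\ \text{the number of leaves of }T&\text{in Case 2, if }T\text{ has at least two nodes},\\ 2&\text{in Case 2, if }T\text{ has one node.}\end{cases}$$

**Theorem 1.** Let $G\in\mathcal K$ be connected, with bipartition $X\cup Y$ in which every $x\in X$ has degree $1$ or $2$. Then, for every field $F$,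
$$M(F,G)=Z(G)=|X|-|Y|+\ell .$$

Together with additivity and the case $K_1$, this gives $M(F,G)=Z(G)$ for every field $F$ and every $G\in\mathcal K$.

Some small cases make the definitions concrete.

- The spider. Here $\Gamma$ is the star $K_{1,3}$ on $\{c,y_1,y_2,y_3\}$; all its edges are bridges, $T=\Gamma$, and $\ell=3$. The formula gives $3-4+3=2$.
- The $4$-cycle. Here $\Gamma$ is two vertices with two parallel edges, $T$ has one node, we are in Case 2, and the formula gives $2-2+2=2$. Two adjacent vertices of $C_4$ force the rest and one vertex does not, so $Z(C_4)=2$.
- The path with three vertices, taken twice. If $X$ is the middle vertex, $\Gamma$ is a single edge on two vertices, $\ell=2$, and we get $1-2+2=1$. If $X$ consists of the two ends, $\Gamma$ is $y$ and $\infty$ joined by two parallel edges, $T$ is one node containing $\infty$, $\ell=0$, and we get $2-1+0=1$. An end vertex of the path forces everything, so $Z=1$.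
- The $4$-cycle $a\,x_1\,b\,x_2$ with a pendant vertex $x_3$ at $b$. Here $\Gamma$ has two parallel edges $ab$ and the bridge $b\infty$. The nodes are $\{a,b\}$ and $\{\infty\}$, both leaves, but only the first is counted, so $\ell=1$ and the formula gives $3-2+1=2$. Indeed $\{a,x_1\}$ works by $a\to x_2$, $x_1\to b$, $b\to x_3$. A single vertex fails: $x_3$ reaches $b$ and stops, and each other vertex has at least two white neighbors.

Since $M\le Z$, Theorem 1 follows from
$$Z(G)\le|X|-|Y|+\ell\qquad\text{and}\qquad|X|-|Y|+\ell\le M(F,G),$$
which are proved in the next two sections.

## Forcing along ears: $Z(G)\le|X|-|Y|+\ell$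

For a loopless multigraph $\Delta$ with $\infty\in V(\Delta)$, let $I(\Delta)$ be the bipartite graph on $(V(\Delta)\setminus\{\infty\})\cup E(\Delta)$ in which an edge of $\Delta$ is adjacent to its ends other than $\infty$. In Case 1, $I(\Gamma)=G$. If $\infty$ is adjoined to $\Gamma$ as an isolated vertex in Case 2, the same equality holds.

Suppose we look for a zero forcing set made of edges. A plausible count is $|E(\Delta)|-|V(\Delta)\setminus\{\infty\}|$, the number of edges outside a spanning tree, so a sensible first attempt is to blacken the complement of any spanning tree. This fails on the triangle with vertices $\infty,a,b$. The complement of the spanning tree $\{\infty a,\infty b\}$ is the edge $ab$, which has two white neighbors $a,b$ in $I(\Delta)$, and nothing happens. The complement of $\{ab,\infty b\}$ is $\infty a$, and it works: $\infty a\to a\to ab\to b\to\infty b$. The vertex $\infty$ behaves as if it were black from the start, and a black edge is useful once one of its ends is black or is $\infty$. So we should build $\Delta$ outward from $\infty$.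

Bridges are an obstruction as well. If $\Delta$ is the single edge $\infty y$, the count is $0$, and the empty set forces nothing. So we first assume that there are no bridges.

**Lemma A.** If $\Delta$ is a connected bridgeless loopless multigraph with $\infty\in V(\Delta)$, then $I(\Delta)$ has a zero forcing set $B\subseteq E(\Delta)$ with $|B|=|E(\Delta)|-|V(\Delta)\setminus\{\infty\}|$.

**Step 1: ear decomposition.** The purpose is to build $\Delta$ from $\infty$ in controlled pieces. We claim that there are subgraphs $\{\infty\}=\Delta_0\subset\Delta_1\subset\dots\subset\Delta_q=\Delta$ such that $\Delta_i$ arises from $\Delta_{i-1}$ by adding an ear. An ear is either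

- a single edge with both ends in $V(\Delta_{i-1})$, or
- a walk $u,e_0,y_1,e_1,\dots,y_k,e_k,v$ with $k\ge1$, where $u,v\in V(\Delta_{i-1})$ may be equal, $y_1,\dots,y_k$ are distinct vertices outside $V(\Delta_{i-1})$, and $e_0,\dots,e_k$ are distinct edges.

Suppose $\Delta_{i-1}\ne\Delta$. By connectivity there is an edge $e=uw\notin E(\Delta_{i-1})$ with $u\in V(\Delta_{i-1})$. If $w\in V(\Delta_{i-1})$, take $e$ as the ear. Otherwise, since $e$ is not a bridge, it lies on a cycle. Follow this cycle from $u$ through $e$ until its first return to $V(\Delta_{i-1})$; it returns, at the latest at $u$. The vertices strictly in between are new and distinct, and there is at least one, namely $w$. Each edge used has an end outside $V(\Delta_{i-1})$, so none lies in $\Delta_{i-1}$. This is an ear of the second kind. Since $\Delta$ is finite, the process ends at $\Delta$.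

**Step 2: setting up the induction.** We construct zero forcing sets $B_i\subseteq E(\Delta_i)$ of $I(\Delta_i)$ with
$$|B_i|=|E(\Delta_i)|-|V(\Delta_i)\setminus\{\infty\}|. \tag{1}$$
The graph $I(\Delta_0)$ is empty, so $B_0=\emptyset$. Given $B_{i-1}$, fix a chronological list of single forces in $I(\Delta_{i-1})$ that blackens everything. The task is to insert the ear into this list.

**Step 3: an ear that is a single edge $e$.** Put $B_i=B_{i-1}\cup\{e\}$; both sides of (1) grow by one. The same list works in $I(\Delta_i)$. The only new neighbor any old vertex acquires is $e$, which is black from the start, and the old edges have the same neighbors as before.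

**Step 4: an ear with $k\ge1$.** Such an ear brings $k+1$ new edges and $k$ new vertices, so we may add exactly one edge to $B_{i-1}$. It should be an end edge of the ear, but which one matters. Let the first ear be $\infty,f_0,a,f_1,b,f_2,\infty$ with $B_1=\{f_0\}$ and list $f_0\to a$, $a\to f_1$, $f_1\to b$, $b\to f_2$. Now add the ear $a,e_0,c,e_1,b$. If we blacken $e_1$, then after $f_0\to a$ the vertex $a$ has two white neighbors $f_1,e_0$, the edge $e_1$ has two white neighbors $c,b$, and the process is stuck. If we blacken $e_0$ instead, then $f_0\to a$, $e_0\to c$, $c\to e_1$, and the old list continues with $a\to f_1$, $f_1\to b$, $b\to f_2$. The black edge must sit at the end that becomes black first, and the ear must be run through before the other end has to act.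

Here is the general argument. Initially only edges are black, so each $y\in V(\Delta_{i-1})\setminus\{\infty\}$ is blackened at some position $\tau(y)\ge1$ of the list. Put $\tau(\infty)=0$. Reversing the ear if necessary, assume $\tau(u)\le\tau(v)$. Put $B_i=B_{i-1}\cup\{e_0\}$; both sides of (1) grow by one. Force in $I(\Delta_i)$ in three stages.

1. Perform the first $\tau(u)$ forces of the list. Among the old vertices and edges, only $u$ and $v$ (when different from $\infty$) have acquired new neighbors. The vertex $u$ becomes black at step $\tau(u)$ and $v$ at step $\tau(v)\ge\tau(u)$, so neither of them performs a force during these steps. All these forces are therefore valid. If $u=\infty$, there is nothing to do.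
2. Now $u$ is black, or $u=\infty$. So the only white neighbor of the black vertex $e_0$ of $I(\Delta_i)$ is $y_1$, and $e_0\to y_1$. In $I(\Delta_i)$ the neighbors of $y_j$ are exactly $e_{j-1}$ and $e_j$, and for $1\le j<k$ those of $e_j$ are $y_j$ and $y_{j+1}$. Hence successively $y_1\to e_1\to y_2\to\cdots\to y_k\to e_k$.
3. The whole ear is now black. Perform the rest of the list. The additional neighbors of $u$ and $v$ are black, and the edges of $\Delta_{i-1}$ have unchanged neighborhoods, so these forces are valid.

So $B_i$ is zero forcing, and $B=B_q$ proves Lemma A. $\square$

Our $\Gamma$ may have bridges. We shall add edges at $\infty$ to destroy them, apply Lemma A, and then remove the added edges, which are vertices of degree $1$ in $I$. The removal costs nothing.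

**Lemma B.** If $x$ has degree $1$ in a graph $G'$, then $Z(G'-x)\le Z(G')$.

**Proof.** Let $y$ be the neighbor of $x$ and let $B$ be a minimum zero forcing set of $G'$ with a chronological list of forces. Suppose first that $x\notin B$. Then $x$ is forced by $y$, its only neighbor, and performs no force itself, because $y$ is black by then. Omit $y\to x$. All other forces remain valid in $G'-x$, since deleting $x$ cannot add white neighbors. So $B$ is zero forcing for $G'-x$.

Suppose now that $x\in B$. Use $(B\setminus\{x\})\cup\{y\}$ in $G'-x$, a set of size at most $|B|$. The only force $x$ can perform is $x\to y$; omit it if it occurs. The remaining forces are valid as in Monotonicity, a force being skipped if its target is already black. So everything is blackened. $\square$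

**Step 5: making $\Gamma$ bridgeless with $\ell$ new edges.** Form $\Gamma'$ on $Y\cup\{\infty\}$ from $\Gamma$, adjoining $\infty$ in Case 2, by adding $\ell$ edges at $\infty$: for each leaf $L$ counted in $\ell$, choose a vertex $y\in L$ and add an edge $y\infty$. In Case 2 with $T$ a single node, instead choose any $y\in Y$ and add two parallel edges $y\infty$. We claim that $\Gamma'$ is connected and bridgeless. We use that, for an edge $e$ of a tree $T$, each component $C$ of $T-e$ contains a leaf of $T$. If $C$ is a single node, its only edge in $T$ is $e$. If $C$ has at least two nodes, it has at least two leaves of its own, and at least one of them is not an end of $e$ and so is a leaf of $T$.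

Case 1. $\Gamma$ is connected on the whole vertex set, so $\Gamma'$ is connected, new edges are not bridges of $\Gamma'$, and non-bridges of $\Gamma$ remain non-bridges. Let $e$ be a bridge of $\Gamma$. The side of $\Gamma-e$ not containing $\infty$ corresponds to a component of $T-e$, which contains a leaf of $T$. That leaf does not contain $\infty$, so it is counted, and a new edge joins this side to $\infty$. Hence $e$ is not a bridge of $\Gamma'$.

Case 2, one node. $\Gamma$ is connected and bridgeless, and the two new edges are parallel, so they lie on a cycle.

Case 2, at least two nodes. Then $\ell\ge2$, because a tree with at least two nodes has at least two leaves. $\Gamma$ is connected on $Y$ and $\infty$ has degree at least $2$, so $\Gamma'$ is connected and no new edge is a bridge. A non-bridge $e$ of $\Gamma$ leaves $\Gamma-e$ connected on $Y$, with $\infty$ attached, so it is not a bridge of $\Gamma'$. For a bridge $e$ of $\Gamma$, both components of $T-e$ contain a leaf of $T$, so the two sides are connected in $\Gamma'-e$ through $\infty$.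

**Step 6: conclusion of the upper bound.** $\Gamma'$ has $|X|+\ell$ edges and $|Y|$ vertices other than $\infty$, so Lemma A gives $Z(I(\Gamma'))\le|X|+\ell-|Y|$. Each added edge is a vertex of degree $1$ in $I(\Gamma')$, adjacent only to a vertex of $Y$, and it keeps degree $1$ while the other added ones are removed. Deleting all $\ell$ of them gives $G$. Applying Lemma B $\ell$ times, $Z(G)\le|X|-|Y|+\ell$. $\blacksquare$

On the spider this reproduces our set. We add $g_i=y_i\infty$ for $i=1,2,3$. The first ear is $\infty,g_1,y_1,x_1,c,x_2,y_2,g_2,\infty$, and the second is $\infty,g_3,y_3,x_3,c$ with $u=\infty$. So $B=\{g_1,g_3\}$, and the forces are $g_3\to y_3\to x_3$, then $g_1\to y_1\to x_1\to c\to x_2\to y_2\to g_2$. Removing the $g_i$ by Lemma B replaces $g_1,g_3$ by $y_1,y_3$.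

## Incidence matrices and a rank-one correction at each leaf: $M(F,G)\ge|X|-|Y|+\ell$

Since $G$ is bipartite, the first matrices to try are
$$A=\begin{pmatrix}0&B\\B^T&0\end{pmatrix},\qquad \operatorname{null}A=|X|+|Y|-2\operatorname{rank}B,$$
where the rows of $B$ are indexed by $Y$ and its columns by $X$. We want $\operatorname{rank}B$ small. For this we use signed incidence matrices.

**Definition (signed incidence matrix).** For $L\subseteq Y$ and a set $E$ of edges of $\Gamma$ with both ends in $L$, let $B_{L,E}$ be the $L\times E$ matrix whose column for $x\in E$ has entries $1$ and $-1$ at the two ends of $x$, in either order, and $0$ elsewhere.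

If $L\ne\emptyset$, the rows of $B_{L,E}$ sum to zero, so
$$\operatorname{rank}B_{L,E}\le|L|-1. \tag{2}$$
For two parallel edges on $L=\{a,b\}$, for instance, $B_{L,E}=\begin{pmatrix}1&1\\-1&-1\end{pmatrix}$ has rank $1$.

How far does zero diagonal go? In Case 2, (2) gives nullity at least $|X|-|Y|+2$. No choice of nonzero entries does better. Take a spanning tree of $\Gamma$ with a root $r$, and consider the rows of $B$ for the vertices $y\neq r$ and the columns for the edges from these vertices to their parents, both ordered by distance from $r$. The column of the parent edge of $y'$ has nonzero entries only at $y'$ and at its parent, so this square submatrix is triangular with nonzero diagonal, and $\operatorname{rank}B\ge|Y|-1$. In Case 1 the same argument with root $\infty$ gives $\operatorname{rank}B=|Y|$, and zero diagonal yields only $|X|-|Y|$. So zero diagonal misses the target as soon as $\ell\ge3$ in Case 2, or $\ell\ge1$ in Case 1. The spider is the first kind of failure, with $\ell=3$; the $4$-cycle with a pendant vertex is the second.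

The way out is to use the saving in (2) at every counted leaf separately. Inside a counted leaf $L_i$, a signed incidence block contributes rank at most $2(|L_i|-1)$, two less than $2|L_i|$. But the bridge $x_i$ attached to $y_i\in L_i$ must also be accommodated. With zero diagonal, the entries $a_{x_iy_i}=a_{y_ix_i}=1$ form a matrix of rank $2$, and the saving is gone from our estimate. With diagonal entries $1$ at $x_i$ and $y_i$, they are part of an all-ones $2\times2$ block of rank $1$, and one unit of the saving survives at each leaf. This is what the second matrix for the spider did.

**Step 1: Case 2 with $T$ having one or two nodes.** This case is separate because with two nodes the two leaves share their bridge, so the leaves cannot be treated independently. In both situations $\ell=2$ (with two nodes, both are leaves), and zero diagonal suffices. All edges of $\Gamma$ have both ends in $Y$, so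
$$A=\begin{pmatrix}0&B_{Y,X}\\B_{Y,X}^T&0\end{pmatrix}\in\mathcal S(F,G)$$
has rank at most $2(|Y|-1)$ by (2), and nullity at least $|X|+|Y|-2|Y|+2=|X|-|Y|+2$.

**Step 2: separating the counted leaves.** In all other cases we are either in Case 1, or in Case 2 with at least three nodes. Let $L_1,\dots,L_\ell$ be the counted leaves (possibly $\ell=0$). They are disjoint subsets of $Y$. No two of them are adjacent in $T$. Indeed, two adjacent leaves of a tree form the whole tree; in Case 2 this is excluded since $T$ has at least three nodes, and in Case 1 one of the two nodes would contain $\infty$ and would not be counted.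

Put $W=Y\setminus\bigcup_iL_i$. Since $L_i$ has degree $1$ in $T$, there is exactly one edge $x_i$ of $\Gamma$ with exactly one end in $L_i$. Call that end $y_i$. The other end lies in a node adjacent to $L_i$, hence in no counted leaf, so it is in $W\cup\{\infty\}$. In particular the $x_i$ are distinct. Let $E_i$ be the set of edges with both ends in $L_i$. An edge that is neither one of the $x_i$ nor in any $E_i$ has no end in any $L_i$, so all its ends are in $W\cup\{\infty\}$.

**Step 3: the matrix.** Define $A\in\mathcal S(F,G)$ as follows.

- The $L_i\times E_i$ submatrix is $B_{L_i,E_i}$, with its transpose in the symmetric position.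
- Every other off-diagonal entry corresponding to an edge of $G$ is $1$.
- $a_{x_ix_i}=a_{y_iy_i}=1$ for all $i$, and all other diagonal entries are $0$.

**Step 4: the rank.** We bound $\operatorname{rank}A$ by deleting the rows and columns of $W$ and looking at what remains. An edge with all ends in $W\cup\{\infty\}$ is a vertex of $X$ all of whose neighbors in $G$ lie in $W$, and its diagonal entry is $0$; after the deletion it gives a $1\times1$ zero block. The vertices of $L_i$ are adjacent in $G$ only to $E_i\cup\{x_i\}$, and $x_i$ has no neighbor outside $W$ other than $y_i$. So the remaining matrix is the direct sum of these zero blocks and, for each $i$, a block on $L_i\cup E_i\cup\{x_i\}$ equal to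
$$\left(\begin{pmatrix}0&B_{L_i,E_i}\\B_{L_i,E_i}^T&0\end{pmatrix}\oplus(0)\right)+(\mathbf e_{x_i}+\mathbf e_{y_i})(\mathbf e_{x_i}+\mathbf e_{y_i})^T .$$
The second summand supplies exactly the four entries $a_{x_ix_i}=a_{y_iy_i}=a_{x_iy_i}=a_{y_ix_i}=1$. By (2) this block has rank at most $2(|L_i|-1)+1=2|L_i|-1$. Deleting one row and the corresponding column lowers the rank by at most $2$. Hence
$$\operatorname{rank}A\le2|W|+\sum_{i=1}^{\ell}(2|L_i|-1)=2|Y|-\ell,$$
and therefore $\operatorname{null}A\ge|X|+|Y|-2|Y|+\ell=|X|-|Y|+\ell$. $\blacksquare$

With $M(F,G)\le Z(G)$ and the bound of the previous section, Theorem 1 is proved, and with it the equality $M(F,G)=Z(G)$ for every field $F$ and every $G\in\mathcal K$.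

## One integer matrix for all fields

**Corollary 2.** For each $G\in\mathcal K$ there is one symmetric integer matrix $A$ with all entries in $\{0,1,-1\}$ whose image over every field $F$ lies in $\mathcal S(F,G)$ and has nullity $M(F,G)=Z(G)$. In particular $M(F,G)$ does not depend on $F$.

**Proof.** Take the direct sum, over the components of $G$, of the matrices of the previous section, with the block $(0)$ for an isolated vertex. Their entries are $0,\pm1$, given independently of $F$, and $\pm1$ is nonzero in every field. The rank estimates held over every field, so the nullity over $F$ is at least $Z(G)$. It is also at most $M(F,G)\le Z(G)$. So all three numbers agree. $\square$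

## Degree three: triples whose rank depends on the characteristic

The bound $2$ on the degrees cannot be raised to $3$, over any field.

**Theorem 3.** There is a bipartite graph $G$ with bipartition $X\cup Y$ and $\deg x=3$ for all $x\in X$ such that $M(F,G)<Z(G)$ for every field $F$.

The zero forcing number does not see the field, and $Z(G)\ge M(F_0,G)$ for every field $F_0$. So we look for a graph with large maximum nullity over one field and smaller maximum nullity over others. A vertex of degree $3$ can be read as a linear relation among three vectors, and whether a system of such relations can be satisfied in dimension $3$ may depend on the characteristic. One graph $G_1$ will be good in characteristic $2$ and bad in every other; a second graph $G_2$ will be bad in characteristic $2$. Their disjoint union is the example.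

**Definition (the graph $G(\mathcal T,t)$).** For a family $\mathcal T$ of $3$-element subsets of a finite set $Y$ and $t\ge1$, let $G(\mathcal T,t)$ be the bipartite graph with sides $Y$ and $X=\mathcal T\times\{1,\dots,t\}$, where $(S,j)$ is adjacent to the elements of $S$. Put $m=|X|=t|\mathcal T|$ and $n=|Y|$.

For $\mathcal T=\{\{1,2,3\}\}$ and $t=2$ this is $K_{2,3}$. The $t$ copies of each triple serve to control the diagonal, as we now see.

**Step 1: a bound on the nullity in terms of rank.** The aim is to reduce to matrices whose diagonal vanishes on $X$. Let
$$A=\begin{pmatrix}D&B\\B^T&E\end{pmatrix}\in\mathcal S(F,G(\mathcal T,t)),$$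
with row blocks $Y,X$ and with $D,E$ diagonal. Let $Q=\{x\in X:E_{xx}=0\}$, and let $B_Q$ and $B_P$ consist of the columns of $B$ indexed by $Q$ and by $P=X\setminus Q$. The diagonal matrix $E_P$ is invertible, so block elimination (the Schur complement) removes the rows and columns of $P$ without changing the nullity:
$$\operatorname{null}A=\operatorname{null}\begin{pmatrix}D'&B_Q\\B_Q^T&0\end{pmatrix},\qquad D'=D-B_PE_P^{-1}B_P^T .$$
Only the $Y\times Y$ block changes, because the $Q\times P$ block of $E$ is zero. Let $r=\operatorname{rank}B_Q$ and choose an invertible $r\times r$ submatrix $N_0$ of $B_Q$. On the corresponding $r$ rows of $Y$ and $r$ elements of $Q$, the reduced matrix has a principal submatrix $\begin{pmatrix}\ast&N_0\\N_0^T&0\end{pmatrix}$, with determinant $\pm(\det N_0)^2\ne0$. So the reduced matrix, of size $n+|Q|$, has rank at least $2r$, and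
$$\operatorname{null}A\le|Q|+n-2\operatorname{rank}B_Q. \tag{3}$$

If $Q$ contains no copy of some $S\in\mathcal T$, then $|Q|\le m-t$, and (3) gives
$$\operatorname{null}A\le m-t+n. \tag{4}$$

**Step 2: the other alternative, as linear relations.** Suppose $Q$ contains a copy of every $S\in\mathcal T$. Choose one column $b_S$ of $B_Q$ of each type $S$, and let $N=\{z\in F^Y:z^Tb_S=0\text{ for all }S\in\mathcal T\}$. The $b_S$ span a space of dimension $n-\dim N$, so $\operatorname{rank}B_Q\ge n-\dim N$. Since $|Q|\le m$, (3) gives
$$\operatorname{null}A\le m+n-2(n-\dim N). \tag{5}$$
Let $v_y\in N^*$ be the coordinate functional $z\mapsto z_y$. The $v_y$ span $N^*$, since every functional on $N$ extends to $F^Y$. For each $S\in\mathcal T$ we have $\sum_{y\in S}(b_S)_yv_y=0$, that is: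
$$\{v_y:y\in S\}\text{ satisfies a linear relation with all three coefficients nonzero.} \tag{6}$$

**Step 3: the two families.** Let $Y_1=\{1,2,3,12,13,23,123\}$, seven labels, and $Y_2=Y_1\cup\{p\}$. Put
$$\mathcal T_0=\{\{1,2,12\},\{1,3,13\},\{2,3,23\},\{1,23,123\},\{2,13,123\},\{3,12,123\}\},$$
$$\mathcal T_1=\mathcal T_0\cup\{\{12,13,23\}\},\qquad\mathcal T_2=\mathcal T_0\cup\{\{12,13,p\},\{2,3,p\},\{2,23,p\}\}.$$
We use $\mathcal T_1$ on $Y_1$ and $\mathcal T_2$ on $Y_2$.

**Step 4: $\dim N\le2$ for $\mathcal T_1$ if $\operatorname{char}F\ne2$, and for $\mathcal T_2$ if $\operatorname{char}F=2$.** By (6), any two members of a triple span the third. So $v_1,v_2,v_3$ span successively $v_{12},v_{13},v_{23}$, then $v_{123}$ through $\{1,23,123\}$, and for $\mathcal T_2$ also $v_p$ through $\{12,13,p\}$. Hence $\dim N=\dim N^*\le3$, and if $\dim N=3$ then $v_1,v_2,v_3$ is a basis of $N^*$. Assume this, and write vectors in coordinates.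

By (6), $v_{23}$ is a combination of $v_2,v_3$ with nonzero coefficients, and $v_{123}$ is a combination of $v_1,v_{23}$ with nonzero coefficients. So all three coordinates of $v_{123}$ are nonzero. Rescaling the three basis vectors, we may take $v_{123}=(1,1,1)$; now $v_1,v_2,v_3$ are nonzero multiples of the standard basis vectors.

By $\{1,2,12\}$ and independence of $v_1,v_2$, the vector $v_{12}$ is nonzero and lies in $\langle v_1,v_2\rangle$. By $\{3,12,123\}$ it lies in $\langle v_3,v_{123}\rangle$. A vector $(\beta,\beta,\alpha+\beta)$ of the latter plane has third coordinate $0$ only if it is $\beta(1,1,0)$. So $v_{12}$ is a nonzero multiple of $(1,1,0)$. In the same way, $\{1,3,13\}$ and $\{2,13,123\}$ make $v_{13}$ a nonzero multiple of $(1,0,1)$, and $\{2,3,23\}$ and $\{1,23,123\}$ make $v_{23}$ a nonzero multiple of $(0,1,1)$.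

For $\mathcal T_1$, the triple $\{12,13,23\}$ makes $(1,1,0),(1,0,1),(0,1,1)$ linearly dependent. Their determinant is $-2$, which is nonzero when $\operatorname{char}F\neq2$: a contradiction.

For $\mathcal T_2$ with $\operatorname{char}F=2$, the triple $\{12,13,p\}$ gives $v_p=\lambda(1,1,0)+\mu(1,0,1)$ with $\lambda,\mu\ne0$. The triple $\{2,3,p\}$ puts $v_p$ in $\langle v_2,v_3\rangle$, so its first coordinate $\lambda+\mu$ is $0$. Hence $v_p$ is a nonzero multiple of $(0,1,-1)=(0,1,1)$. The triple $\{2,23,p\}$ then gives a relation
$$\alpha(0,1,0)+\beta(0,1,1)+\gamma(0,1,1)=0,\qquad\alpha\ne0 .$$
Subtracting the third coordinate from the second yields $\alpha=0$, a contradiction. This proves the claim of Step 4.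

**Step 5: lower bounds on $Z$ from one good field each.** Let $u_1,u_2,u_3$ be the standard basis and
$$u_{12}=(1,1,0),\quad u_{13}=(1,0,1),\quad u_{23}=(0,1,1),\quad u_{123}=(1,1,1),\quad u_p=(0,1,-1).$$

Over $\mathbb F_2$, the vectors $u_y$ of each triple in $\mathcal T_1$ sum to $0$. For example $u_1+u_{23}+u_{123}=(2,2,2)=0$ and $u_{12}+u_{13}+u_{23}=(2,2,2)=0$; the other five are equally direct. So the three rows of the $3\times7$ matrix with columns $u_y$ are independent vectors in the left null space of the $0/1$ incidence matrix $B$ of $G(\mathcal T_1,t)$, and $\operatorname{rank}B\le7-3=4$. The matrix $\begin{pmatrix}0&B\\B^T&0\end{pmatrix}$ shows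
$$Z(G(\mathcal T_1,t))\ge M(\mathbb F_2,G(\mathcal T_1,t))\ge m+7-8=m-1. \tag{7}$$

Over $\mathbb F_3$, each triple of $\mathcal T_2$ satisfies a relation with all coefficients nonzero. For $\mathcal T_0$ these are $u_i+u_j-u_{ij}=0$ for $i<j$ and $u_1+u_{23}-u_{123}=u_2+u_{13}-u_{123}=u_3+u_{12}-u_{123}=0$. For the other three triples,
$$u_{12}-u_{13}-u_p=0,\qquad u_2-u_3-u_p=0,\qquad u_{23}+u_p-2u_2=0,$$
and $-2\ne0$ in $\mathbb F_3$. Use these coefficients as columns, each repeated $t$ times. The result is a matrix $B$ with the nonzero pattern of $G(\mathcal T_2,t)$. The three rows of the $3\times8$ matrix with columns $u_y$ lie in its left null space and are independent, so $\operatorname{rank}B\le8-3=5$, and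
$$Z(G(\mathcal T_2,t))\ge M(\mathbb F_3,G(\mathcal T_2,t))\ge m+8-10=m-2. \tag{8}$$

**Step 6: choosing $t$.** We take $t$ large enough that (4) falls below the bounds of Step 5.

Let $G_1=G(\mathcal T_1,9)$, so $n=7$, and let $m=|X|$ for this graph. If $\operatorname{char}F\ne2$ and $A\in\mathcal S(F,G_1)$, then either $\operatorname{null}A\le m-9+7=m-2$ by (4), or, by (5) and Step 4, $\operatorname{null}A\le m+7-2\cdot5=m-3$. So $M(F,G_1)\le m-2<m-1\le Z(G_1)$ by (7).

Let $G_2=G(\mathcal T_2,11)$, so $n=8$, and let $m=|X|$ for this graph. If $\operatorname{char}F=2$ and $A\in\mathcal S(F,G_2)$, then either $\operatorname{null}A\le m-11+8=m-3$ by (4), or $\operatorname{null}A\le m+8-2\cdot6=m-4$ by (5) and Step 4. So $M(F,G_2)\le m-3<m-2\le Z(G_2)$ by (8).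

**Step 7: all fields at once.** Let $G=G_1\sqcup G_2$, with $X$ and $Y$ the unions of the respective sides. Every $x\in X$ has degree $3$. For any field $F$ we have $M(F,G_j)\le Z(G_j)$ for $j=1,2$, and one of these inequalities is strict: that for $G_1$ if $\operatorname{char}F\ne2$, and that for $G_2$ if $\operatorname{char}F=2$. By additivity, $M(F,G)<Z(G)$. $\square$
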